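
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A contactomorphism group with unrestricted supports\\ that is not perfect}


\begin{abstract}
Let $M$ be the interior of a compact manifold with nonempty boundary, with a contact form $\alpha$, and let $G$ be the identity component of the group of all contactomorphisms of $(M,\alpha)$, with no restriction on supports. It was conjectured that $G$ and its compactly supported counterpart $G_c$ are perfect. For $G_c$ this is true by a theorem of Rybicki. We show that for $G$ it fails in every dimension $2n+1\ge3$: for $M=T^n\times S^1\times B^n$ with $\alpha=dy-p\,dx$, a form that extends smoothly to the boundary, the abelianization of $G$ surjects onto $\mathbb R^{\mathbb N}/\ell^\infty(\mathbb N)$.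 The homomorphism is assembled from infinitely many quasimorphisms, one for each of a sequence of tori $\{p=p_j\}$ tending to the boundary; each is defined by a minimax value of generating functions of Legendrian submanifolds of $J^1T^n$. We also show that $G$ is perfect when the contact structure is translation invariant near infinity. Thus the answer depends on the contact structure near infinity and not only on $M$.
\end{abstract}

\section{The question and the answer}

\subsection{Two groups}

Let $\overline M$ be a compact topological manifold with nonempty boundary and let $M$ be its interior, equipped with a $C^\infty$ structure, which need not extend to $\overline M$. So $M$ is an open manifold with finitely many ends. Let $\dim M=2n+1$, $n\ge1$, and let $\alpha$ be a contact form on $M$, that is, a $1$-form with $\alpha\wedge(d\alpha)^n$ nowhere zero. A \emph{contactomorphism} of $(M,\alpha)$ is a diffeomorphism $f$ with $f^*\alpha=\lambda_f\alpha$ for a nowhere vanishing smooth function $\lambda_f$. We write $\mathcal D=\mathrm{Diff}^\infty(M,\alpha)$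 for the group of contactomorphisms with the compact-open $C^\infty$ topology (uniform convergence of all derivatives on compact sets); it is a topological group. Let
\[
G=\mathrm{Diff}^\infty(M,\alpha)_0
\]
be its identity component. No condition is imposed on supports. Let $G_c$ be the identity component of the group of compactly supported contactomorphisms, where this group carries the inductive limit topology of its subgroups $\mathcal D_K$ of elements supported in a compact set $K\subset M$, each with the $C^\infty$ topology.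

For a group $\Gamma$ put $H_1(\Gamma)=\Gamma/[\Gamma,\Gamma]$; thus $H_1(\Gamma)=0$ means that $\Gamma$ is perfect.

\begin{conjecture}[\cite{Source}]\label{conj}
$H_1(G_c)=0$ and $H_1(G)=0$.
\end{conjecture}

Here is a reason to expect the second statement once the first is known. Suppose that $g$ is an infinite product of maps $g_l$, each isotopic to $\mathrm{id}$ with compact support in a shell $U_l$, where the disjoint shells $U_1,U_2,\dots$ go to infinity, and that some $\phi\in G$ carries each $U_l$ into $U_{l+1}$. Then the infinite product $h$ whose part in $U_m$ is $g_m\cdot\phi g_{m-1}\phi^{-1}\cdot\phi^2g_{m-2}\phi^{-2}\cdots\phi^{m-1}g_1\phi^{-(m-1)}$ satisfies $h=g\,\phi h\phi^{-1}$, so $g=[h,\phi]$ is a single commutator. What this needs is a contactomorphism $\phi$ that shifts shells to infinity. Whether this argument can be carried out depends on the contact structure near infinity.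

\subsection{The example and the results}

Let $B=\{p\in\mathbb R^n:|p|<1\}$, $T^n=\mathbb R^n/\mathbb Z^n$, $S^1=\mathbb R/\mathbb Z$ and
\begin{equation}\label{example}
M=T^n_x\times S^1_y\times B_p,\qquad \overline M=T^n\times S^1\times\overline B,\qquad \alpha=dy-\sum_i p_i\,dx_i .
\end{equation}
On the universal cover, each slice $\{p=p_0\}$ is foliated by the Legendrian planes $\{p=p_0,\ y=p_0\cdot x+c\}$, $c\in\mathbb R$. For $h\in C^\infty(B)$ put
\[
f_h(x,y,p)=\bigl(x-\nabla h(p),\ y+h(p)-p\cdot\nabla h(p),\ p\bigr).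
\]
Then $f_h^*\alpha=\alpha+dh-\nabla h\cdot dp=\alpha$ and $f_hf_k=f_{h+k}$. The path $s\mapsto f_{sh}$, $s\in[0,1]$, is continuous in $\mathcal D$ and joins $\mathrm{id}$ to $f_h$, so $f_h\in G$. The same formula defines a lift of $f_h$ to the universal cover, which moves the leaf with parameter $c$ over $p_0$ to the one with parameter $c+h(p_0)$. The function $h$ may grow arbitrarily fast near $\partial B$, and we shall see that products of commutators cannot produce arbitrary growth.

\begin{theorem}\label{thmA}
For $(M,\alpha)$ as in \eqref{example} and every $n\ge1$ there is a surjective homomorphism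
\[
\mu:G\to\mathbb R^{\mathbb N}/\ell^\infty(\mathbb N),
\]
and $\mu$ is already surjective on $\{f_h:h\in C^\infty(B)\}$. Hence $H_1(G)\neq0$; indeed $H_1(G)$ surjects onto a real vector space of dimension $2^{\aleph_0}$.
\end{theorem}

So the second half of Conjecture~\ref{conj} is false in every dimension $2n+1\ge3$, even for contact forms that extend smoothly to $\overline M$. The first half is true. Let $\mathcal G_c$ be the group of time-one maps of smooth contact isotopies that start at $\mathrm{id}$ and are supported in one compact set.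

\begin{theorem}[Rybicki \cite{Rybicki}]\label{thmR}
For every contact manifold the group $\mathcal G_c$ is perfect.
\end{theorem}

By Lemma~\ref{lem:Gc} below $\mathcal G_c=G_c$, so $H_1(G_c)=0$. Theorem~\ref{thmR} is not used for Theorem~\ref{thmA}. It is used for the following positive result.

\begin{theorem}\label{thmB}
Let $(M,\alpha)$ be as in the first paragraph. Suppose there are a compact $K\subset M$, a closed manifold $\Sigma$ and a diffeomorphism $M\setminus\mathrm{int}\,K\cong\Sigma\times[0,\infty)$ under which $\ker\alpha$ is invariant under $(\sigma,t)\mapsto(\sigma,t+a)$ for all $a\ge0$. Then $H_1(G)=0$.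
\end{theorem}

Theorem~\ref{thmB} applies to $J^1L$ for closed $L$, to $\mathbb R^{2n+1}$ with $dy-p\,dx$, and to a suitable contact form on $T^2\times\mathbb R$ (Example~\ref{ex:B}). The last manifold is diffeomorphic to the one of Theorem~\ref{thmA} for $n=1$. So whether $H_1(G)$ vanishes depends on the contact structure at infinity and not only on $M$.

\subsection{The idea in two small cases}\label{sec:idea}

\paragraph{From quasimorphisms to a homomorphism.} Let $\nu_j$, $j\ge2$, be real functions on a group $\Gamma$ with $|\nu_j(gh)-\nu_j(g)-\nu_j(h)|\le D_j$ for constants $D_j>0$. Then $g\mapsto[(\nu_j(g)/D_j)_j]\in\mathbb R^{\mathbb N}/\ell^\infty$ is a homomorphism, because the defect in each entry is at most $1$. No uniformity of $D_j$ in $j$ is needed. We shall take for $\Gamma$ the group of lifts of elements of $G$ to the universal cover, and for $\nu_j$ the amount by which a lift moves the Legendrian leaf $\{p=p_j,\ y=p_j\cdot x\}$ in the direction of $y$, where $p_j\to\partial B$. A change of lift changes these numbers by an amount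 that is bounded in $j$, so the homomorphism descends to $G$. On $f_h$ the number $\nu_j$ is $h(p_j)$, and $h$ can be chosen to grow faster than any given sequence $D_j$. For a general $g$ the image of the leaf is no longer a leaf, and its height must be measured by an invariant. Two toy cases show what the invariant has to do.

\paragraph{First case: points on a line.} Let $\varphi,\psi$ be increasing homeomorphisms of $\mathbb R$ that commute with $Y\mapsto Y+1$, and put $\nu(\varphi)=\varphi(0)$. If $Y-Y'\ge k\in\mathbb Z$, then $\psi(Y)-\psi(Y')\ge k$. Hence, for all $Y,Y'$,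
\begin{equation}\label{toy}
\psi(Y)-\psi(Y')\ \ge\ \lfloor Y-Y'\rfloor\ \ge\ Y-Y'-1 .
\end{equation}
With $(Y,Y')=(\varphi(0),0)$ and $(0,\varphi(0))$ this gives $|\nu(\psi\varphi)-\nu(\psi)-\nu(\varphi)|\le1$. In our problem the points become Legendrians, and $Y\mapsto Y+1$ becomes a deck transformation, with which lifts of elements of $G$ commute. The difference $Y-Y'$ must be replaced by a number $\ell(\Lambda,\Lambda')$ for which comparison with integers is invariant.

\paragraph{Second case: graphs.} Let $\Lambda_u=\{(x,du(x),u(x))\}\subset J^1T^n$ for $u\in C^\infty(T^n)$. Put $\ell(\Lambda_u,\Lambda_v)=\min(u-v)$. Then $\ell(\Lambda_u,\Lambda_w)\ge\ell(\Lambda_u,\Lambda_v)+\ell(\Lambda_v,\Lambda_w)$, which replaces one half of the identity $(Y-Y')+(Y'-Y'')=Y-Y''$. But $\ell$ is not antisymmetric: $\ell(\Lambda_u,\Lambda_0)+\ell(\Lambda_0,\Lambda_u)=\min u-\max u$, where $\Lambda_0$ is the zero section. To argue as in the first case we need a lower bound for this sum. It is available when slopes are bounded, $|du|<R$. Write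
\[
\min u-\max u=\min_{s,x}\Delta_s(x),\qquad \Delta_s(x)=u(x+s)-u(x).
\]
Since $\Delta_0=0$ and $|\partial_s\Delta_s|<R$, and every class $s\in T^n$ has a representative with $|s|\le\sqrt n$, we get $\Delta_s\ge-R|s|\ge-R\sqrt n$. In the example slopes are bounded because $B$ is bounded.

In general a contactomorphism does not carry graphs to graphs. We describe Legendrians by generating functions with auxiliary variables; $\min$ becomes a minimax over the lowest homology class (Section~\ref{sec:minimax}), and the estimate $\Delta_s\ge-R|s|$ becomes a vanishing statement for homology of sublevel sets that is transported from $s=0$ to all $s$ (Lemma~\ref{lem:anti}).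

\subsection{Plan and conventions}

Section~\ref{sec:compact} shows that on each compact set an element of $G$ agrees with one of $\mathcal G_c$. Sections~\ref{sec:minimax} and~\ref{sec:gf} treat minimax values and generating functions, Section~\ref{sec:quasi} the quasimorphism on $J^1T^n$. Theorem~\ref{thmA} is proved in Section~\ref{sec:A} and Theorem~\ref{thmB} in Section~\ref{sec:B}. Homology and cohomology have $\mathbb Z/2$ coefficients. Note that $\mathcal G_c\subset G$.

\section{Elements of $G$ on compact sets}\label{sec:compact}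

The definition of $G$ does not give an isotopy with good properties from $\mathrm{id}$ to a given $g\in G$. The first two lemmas of this section supply, for each compact set, a compactly supported isotopy to a map that agrees with $g$ there. In this section $(M,\alpha)$ is any contact manifold as in the introduction.

We use graphs. On $M\times M\times\mathbb R_\theta$ with projections $\pi_1,\pi_2$ to $M$ consider $\beta=e^\theta\pi_1^*\alpha-\pi_2^*\alpha$. Write $\alpha_i=\pi_i^*\alpha$. For dimensional reasons the only term of $(d\beta)^{2n+1}$ that survives is a nonzero multiple of $e^{(n+1)\theta}\,d\theta\wedge\alpha_1\wedge(d\alpha_1)^n\wedge(d\alpha_2)^n$, and its product with $\beta$ is a volume form; so $\beta$ is a contact form. The submanifold $\{(x,g(x),\theta(x))\}$ is Legendrian if and only if $g^*\alpha=e^\theta\alpha$. We write $\mathrm{gr}(g)=\{(x,g(x),\log\lambda_g(x))\}$ where $\lambda_g>0$.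

Recall Weinstein's theorem in the form we need: a Legendrian submanifold $\Lambda$ of a manifold with a contact form has a neighborhood that is contactomorphic to a neighborhood of the zero section in $J^1\Lambda$, by a map that is the obvious one on $\Lambda$.

\begin{lemma}\label{lem:near}
For every compact $K\subset M$ there is a neighborhood $\mathcal U$ of $\mathrm{id}$ in $\mathcal D$ such that each $g\in\mathcal U$ coincides near $K$ with some $\psi\in\mathcal G_c$.
\end{lemma}

\begin{proof}
Choose compact sets with $K\subset\mathrm{int}\,K_0\subset K_0\subset\mathrm{int}\,K_1\subset K_1\subset\mathrm{int}\,K_2$. By Weinstein's theorem there is a contactomorphism $\Psi$ from a neighborhood of $\{(x,x,0)\}$, $x$ in a neighborhood of $K_2$, onto a neighborhood of the corresponding part of the zero section of $J^1M$, with $\Psi(x,x,0)=(x,0,0)$.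

Let $g$ be $C^\infty$-close to $\mathrm{id}$ on $K_2$. Then $\lambda_g>0$ there, and $x\mapsto\Psi(x,g(x),\log\lambda_g(x))$ is $C^1$-close on $K_2$ to $x\mapsto(x,0,0)$. Its base component is an embedding of $\mathrm{int}\,K_2$ that is $C^1$-close to the inclusion, and its image contains a neighborhood of $K_1$. So over a neighborhood of $K_1$ the image of $\mathrm{gr}(g)$ is a Legendrian section of $J^1M$, that is, $j^1u$ with a $C^2$-small function $u$.

Let $\chi$ be a cutoff function with $\chi=1$ near $K_0$ and $\mathrm{supp}\,\chi\subset\mathrm{int}\,K_1$. For $s\in[0,1]$ let $L_s$ be the Legendrian equal to $\Psi^{-1}(j^1(s\chi u))$ over $K_1$ and to the diagonal $\{(x,x,0)\}$ elsewhere. It is parametrized by $M$, and in this parametrization both projections to $M$ are $C^1$-close to $\mathrm{id}$ and equal to $\mathrm{id}$ outside $K_1$; hence both are diffeomorphisms. So $L_s=\mathrm{gr}(g_s)$ for a smooth contact isotopy $g_s$ with $g_0=\mathrm{id}$ and support in $K_1$, and $g_1\in\mathcal G_c$. If $g$ is close enough to $\mathrm{id}$,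 the points of $\mathrm{gr}(g)$ over a neighborhood of $K$ are sent by $\Psi$ to points with base point in the interior of $\{\chi=1\}$; there $j^1u=j^1(\chi u)$, so these points lie on $L_1$. Hence $g_1=g$ near $K$.
\end{proof}

\begin{lemma}\label{lem:compact}
For every $g\in G$ and every compact $K\subset M$ there is $\psi\in\mathcal G_c$ with $\psi=g$ near $K$.
\end{lemma}

\begin{proof}
Fix $K$ and let $S\subset\mathcal D$ be the set of $g$ that have this property; $\mathrm{id}\in S$.

\emph{$S$ is open.} Let $g=\psi$ near $K$, and let $\mathcal U$ be as in Lemma~\ref{lem:near} for the compact set $g(K)$. If $g'\in\mathcal Ug$, then $g'g^{-1}=\psi'\in\mathcal G_c$ near $g(K)$, so $g'=\psi'\psi$ near $K$.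

\emph{$S$ is closed.} Let $g\in\overline S$, let $K'$ be a compact neighborhood of $g(K)$, and let $\mathcal U$ be as in Lemma~\ref{lem:near} for $K'$. Since $\mathcal D$ is a topological group, there is $g'\in S$ with $gg'^{-1}\in\mathcal U$ and $g'(K)\subset\mathrm{int}\,K'$. With $g'=\psi$ near $K$ and $gg'^{-1}=\psi'$ near $K'$ we get $g=\psi'\psi$ near $K$.

So $S$ is open and closed and contains $\mathrm{id}$; hence $S\supset G$.
\end{proof}

\begin{lemma}\label{lem:Gc}
$G_c=\mathcal G_c$.
\end{lemma}

\begin{proof}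
Let $g\in\mathcal D_K$ be close to $\mathrm{id}$, and use the notation of the proof of Lemma~\ref{lem:near}. Outside $K$ the graph of $g$ is the diagonal. The base component of $x\mapsto\Psi(x,g(x),\log\lambda_g(x))$ is therefore the identity outside $K$. Extended by the identity to $M$ it is a diffeomorphism, since it is $C^1$-close to $\mathrm{id}$; so it maps $K$ onto $K$. Hence $u=0$ outside $K$, $\chi u=u$, and $g=g_1\in\mathcal G_c$. Thus the subgroup $\mathcal G_c\cap\mathcal D_K$ is open in $\mathcal D_K$ for every $K$. Conjugating isotopies shows that $\mathcal G_c$ is normal in the group of compactly supported contactomorphisms. The projection of that group to its quotient by $\mathcal G_c$, taken with the discrete topology, is continuous on each $\mathcal D_K$, hence continuous for the inductive limit topology. So $\mathcal G_c$ is open and closed. It is path connected, since a contact isotopy supported in $K$ is a path in $\mathcal D_K$. Hence $G_c=\mathcal G_c$.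
\end{proof}

\section{A minimax value for functions quadratic at infinity}\label{sec:minimax}

\subsection{Admissible functions}

Let $Z$ be a closed connected manifold with a Riemannian metric, $N\ge0$, $E=Z\times\mathbb R^N$ with points $(z,\xi)$, and $Q$ a nondegenerate quadratic form on $\mathbb R^N$ of index $\kappa$.

\begin{definition}
A smooth function $\Phi:E\to\mathbb R$ is \emph{admissible} with form $Q$ if for some constants $c,C>0$
\begin{equation}\label{adm}
|\Phi-Q|<C,\qquad|\partial_z\Phi|\le C,\qquad c|\xi|-C\le|\partial_\xi\Phi|\le C(1+|\xi|).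
\end{equation}
We put $\Phi^\lambda=\{\Phi<\lambda\}$.
\end{definition}

The upper bounds make gradient flows complete, the lower bound keeps critical points in a compact set, and $|\Phi-Q|<C$ fixes the topology of $\Phi^\lambda$ for large $|\lambda|$. If $\Phi,\Psi$ are admissible, so are $-\Phi$, $\Phi+\mathrm{const}$, the composition of $\Phi$ with a diffeomorphism of $Z$, and
\[
(\Phi\boxplus\Psi)(z,z',\xi,\eta)=\Phi(z,\xi)+\Psi(z',\eta),\qquad
(\Phi\oplus\Psi)(z,\xi,\eta)=\Phi(z,\xi)+\Psi(z,\eta),
\]
where in the first case the bases may be different and in the second case both functions live over the same base. We write $\Phi\ominus\Psi=\Phi\oplus(-\Psi)$. A nondegenerate quadratic form $Q_1$ on $\mathbb R^L$ is admissible over every base; $\Phi\oplus Q_1$ means $\Phi(z,\xi)+Q_1(\eta)$.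

\paragraph{Levels near $\pm\infty$.} Since $|\Phi-Q|<C$, a large value of $|\Phi|$ forces $|\xi|$ to be large. So there is $A_0$ with $|\partial_\xi\Phi|\ge1$ on $\{|\Phi|\ge A_0\}$. Let $\vartheta_t$ be the fiberwise flow of $-\nabla_\xi\Phi$; it is complete. If $A'\ge A\ge A_0$, then $\vartheta_{A'-A}$ maps $\Phi^{-A}$ into $\Phi^{-A'}$, and $\vartheta_t$, $t\ge0$, preserves both sets. So $\Phi^{-A'}\subset\Phi^{-A}$ is a homotopy equivalence. Likewise $e\mapsto\vartheta_{r\max(0,\Phi(e)-A+1)}(e)$, $r\in[0,1]$, preserves $\Phi^A$ and at $r=1$ maps $E$ into $\Phi^A$: a trajectory that stayed in $\{\Phi\ge A\}$ for time $\Phi(e)-A+1$ would end at a value at most $A-1$. So $\Phi^A\subset E$ is a homotopy equivalence for $A\ge A_0$. As the flow is fiberwise, the same holds over every open subset of $Z$. Put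
\[
\mathcal H_*(\Phi;\lambda)=H_*(\Phi^\lambda,\Phi^{-A}),\qquad \mathcal H_*(\Phi;\infty)=H_*(E,\Phi^{-A})\qquad(A\ge A_0,\ -A\le\lambda).
\]
These groups do not depend on $A$. We have $\mathcal H_*(\Phi;\lambda)=0$ for $\lambda\le-A_0$ and $\mathcal H_*(\Phi;\lambda)=\mathcal H_*(\Phi;\infty)$ for $\lambda\ge A_0$.

\paragraph{The lowest class.} Fix a $Q$-orthogonal splitting $\mathbb R^N=V^+\oplus V^-$ with $\pm Q>0$ on $V^\pm\setminus0$. For sums of forms use the sum of the splittings, and for $-Q$ exchange $V^+$ and $V^-$. Let $p_\Phi:E\to\mathbb R^N\to V^-$ be the projection. For large $A$ consider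
\[
Q^{-A-C}\subset\Phi^{-A}\subset Q^{-A+C}\subset\Phi^{-A+2C}.
\]
The compositions of two consecutive inclusions are homotopy equivalences (for the first one apply the above to $Q$). So the middle inclusion is surjective and injective on homology, that is, $\Phi^{-A}\subset Q^{-A+C}$ is a homology isomorphism. For $b>0$ the set $\{\xi\in\mathbb R^N:Q(\xi)<-b\}$ deforms to its part in $V^-$ (shrink the $V^+$-component), so $(\mathbb R^N,\{Q<-b\})\to(V^-,V^-\setminus0)$ is a homology isomorphism as well. Therefore $\mathcal H_*(\Phi;\infty)\cong H_{*-\kappa}(Z)$. Since $Z$ is connected, the lowest nonzero group is $\mathcal H_\kappa(\Phi;\infty)=\mathbb Z/2$. We denote its generator by $o_\Phi$, and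
\begin{equation}\label{D}
p_\Phi:(E,\Phi^{-A})\to(V^-,V^-\setminus0)\ \text{ is an isomorphism on }H_\kappa\qquad(A\text{ large}).
\end{equation}
Thus $o_\Phi$ can be recognized by projecting to $V^-$.

\begin{definition}
$\ell(\Phi)=\inf\{\lambda:\ o_\Phi\in\mathrm{im}(\mathcal H_\kappa(\Phi;\lambda)\to\mathcal H_\kappa(\Phi;\infty))\}\in\mathbb R.$
\end{definition}

If $N=0$, then $\kappa=0$, the set $\Phi^{-A}$ is empty for large $A$, and $\ell(\Phi)=\min\Phi$. In general, chains have compact support and $\Phi^\lambda$ is open, so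
\begin{equation}\label{Ecrit}
\ell(\Phi)<\lambda\iff o_\Phi\in\mathrm{im}\bigl(\mathcal H_\kappa(\Phi;\lambda)\to\mathcal H_\kappa(\Phi;\infty)\bigr).
\end{equation}
Clearly $\ell(\Phi+a)=\ell(\Phi)+a$ for $a\in\mathbb R$, and $\ell$ is invariant under diffeomorphisms of $Z$.

\subsection{Properties of $\ell$}

\begin{lemma}[Critical values]\label{lem:crit}
If $[\lambda,\lambda']$ contains no critical value of $\Phi$, then $\mathcal H_*(\Phi;\lambda)\to\mathcal H_*(\Phi;\lambda')$ is an isomorphism. The number $\ell(\Phi)$ is a critical value of $\Phi$.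
\end{lemma}

\begin{proof}
Since $|\nabla\Phi|\ge c|\xi|-C$ and $Z$ is compact, $\{\lambda\le\Phi\le\lambda',\ |\nabla\Phi|\le1\}$ is compact, so $|\nabla\Phi|\ge\delta$ on $\{\lambda\le\Phi\le\lambda'\}$ for some $\delta>0$. The flow of $-\nabla\Phi$ is complete and preserves sublevel sets, and after time $(\lambda'-\lambda)/\delta^2$ it carries $\Phi^{\lambda'}$ into $\Phi^\lambda$. This proves the first claim. If $\ell(\Phi)$ were not critical, then, the set of critical values being compact, some interval $[\ell(\Phi)-\varepsilon,\ell(\Phi)+\varepsilon]$ would contain no critical value, and the first claim would contradict the definition of $\ell(\Phi)$.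
\end{proof}

\begin{lemma}[Sums]\label{lem:sums}
\textup{(a)} $\ell(\Phi\boxplus\Psi)\le\ell(\Phi)+\ell(\Psi)$. \textup{(b)} If $\Phi,\Psi$ have the same base, then $\ell(\Phi\oplus\Psi)\ge\ell(\Phi)+\ell(\Psi)$.
\end{lemma}

For $N=0$ these say $\min(\Phi\boxplus\Psi)\le\min\Phi+\min\Psi$ and $\min(\Phi+\Psi)\ge\min\Phi+\min\Psi$. In general, cross products of cycles prove (a) and cup products of cocycles prove (b).

\begin{proof}
Let $\kappa,\kappa'$ be the indices for $\Phi,\Psi$, defined on $E,E'$.

(a) Let $a>\ell(\Phi)$, $b>\ell(\Psi)$, and let $z\in H_\kappa(\Phi^a,\Phi^{-A})$, $w\in H_{\kappa'}(\Psi^b,\Psi^{-A})$ map to $o_\Phi,o_\Psi$, with $A$ large. The cross product $z\times w$ lies in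
\[
H_{\kappa+\kappa'}\bigl(\Phi^a\times\Psi^b,\ \Phi^{-A}\times\Psi^b\cup\Phi^a\times\Psi^{-A}\bigr).
\]
On $\Phi^a\times\Psi^b$ the function $\Phi\boxplus\Psi$ is less than $a+b$, and on the second set it is less than $-A+\max(a,b)$. So $z\times w$ defines an element of $\mathcal H_{\kappa+\kappa'}(\Phi\boxplus\Psi;a+b)$. Since $p_{\Phi\boxplus\Psi}=p_\Phi\times p_\Psi$, its image under $p_{\Phi\boxplus\Psi}$ is $p_{\Phi*}z\times p_{\Psi*}w\ne0$. By \eqref{D} it maps to $o_{\Phi\boxplus\Psi}$, so $\ell(\Phi\boxplus\Psi)<a+b$ by \eqref{Ecrit}.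

(b) Let $a<\ell(\Phi)$, $b<\ell(\Psi)$ and $A$ large. Let $\omega,\omega'$ generate $H^\kappa(V^-_\Phi,V^-_\Phi\setminus0)$ and $H^{\kappa'}(V^-_\Psi,V^-_\Psi\setminus0)$, and put $u=p_\Phi^*\omega\in H^\kappa(E,\Phi^{-A})$, $v=p_\Psi^*\omega'\in H^{\kappa'}(E',\Psi^{-A})$. By \eqref{Ecrit} the image of $H_\kappa(\Phi^a,\Phi^{-A})$ in $H_\kappa(E,\Phi^{-A})=\mathbb Z/2$ is $0$. So $u$ restricts to $0$ in $H^\kappa(\Phi^a,\Phi^{-A})=\mathrm{Hom}(H_\kappa(\Phi^a,\Phi^{-A}),\mathbb Z/2)$, and it lifts to some $u'\in H^\kappa(E,\Phi^a)$. Similarly $v$ lifts to $v'\in H^{\kappa'}(E',\Psi^b)$. Let $E''$ be the domain of $\Phi\oplus\Psi$ and $\mathrm{pr}_1,\mathrm{pr}_2$ its projections to $E,E'$. Since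
\[
(\Phi\oplus\Psi)^{a+b}\subset\mathrm{pr}_1^{-1}\Phi^a\cup\mathrm{pr}_2^{-1}\Psi^b,
\]
the product $\mathrm{pr}_1^*u'\cup\mathrm{pr}_2^*v'$ gives an element of $H^{\kappa+\kappa'}(E'',(\Phi\oplus\Psi)^{a+b})$. By the exact sequence of a triple it pairs trivially with the image of $\mathcal H_{\kappa+\kappa'}(\Phi\oplus\Psi;a+b)$. On the other hand $(\Phi\oplus\Psi)^{-2A}\subset\mathrm{pr}_1^{-1}\Phi^{-A}\cup\mathrm{pr}_2^{-1}\Psi^{-A}$, and the restriction of the product to $(E'',(\Phi\oplus\Psi)^{-2A})$ is that of $\mathrm{pr}_1^*u\cup\mathrm{pr}_2^*v$, that is, $p_{\Phi\oplus\Psi}^*(\omega\times\omega')$. By \eqref{D} this class takes the value $1$ on $o_{\Phi\oplus\Psi}$. So $o_{\Phi\oplus\Psi}$ is not in the image at level $a+b$, and $\ell(\Phi\oplus\Psi)\ge a+b$.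
\end{proof}

\begin{lemma}[Stabilization]\label{lem:stab}
Let $Q_1$ be a nondegenerate quadratic form on $\mathbb R^L$ and $\Theta$ a fiber-preserving diffeomorphism of $E\times\mathbb R^L$ over $\mathrm{id}_Z$ such that $(\Phi\oplus Q_1)\circ\Theta$ is admissible. Then $\ell((\Phi\oplus Q_1)\circ\Theta)=\ell(\Phi)$.
\end{lemma}

\begin{proof}
The map $\Theta$ identifies sublevel sets, hence the lowest nonzero groups and their generators. So $\ell((\Phi\oplus Q_1)\circ\Theta)=\ell(\Phi\oplus Q_1)$. The only critical value of $Q_1$, over any base, is $0$, so $\ell(Q_1)=0$ by Lemma~\ref{lem:crit}. Lemma~\ref{lem:sums}(a), with $Q_1$ over a point, gives $\ell(\Phi\oplus Q_1)\le\ell(\Phi)$, and Lemma~\ref{lem:sums}(b), with $Q_1$ over $Z$, gives the reverse inequality.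
\end{proof}

\begin{lemma}[Triangle inequality]\label{lem:tri}
For admissible functions $F_1,F_2,F_3$ over the same base,
\[
\ell(F_1\ominus F_3)\ \ge\ \ell\bigl((F_1\ominus F_2)\oplus(F_2\ominus F_3)\bigr)\ \ge\ \ell(F_1\ominus F_2)+\ell(F_2\ominus F_3).
\]
\end{lemma}

The second inequality is Lemma~\ref{lem:sums}(b). For the first, consider
\[
\Omega(x,\xi,\eta,\eta',\zeta)=F_1(x,\xi)-F_2(x,\eta)+F_2(x,\eta')-F_3(x,\zeta).
\]
On the diagonal $\eta=\eta'$ it equals $F_1\ominus F_3$. Multiplying a cycle for $F_1\ominus F_3$ by a large ball of the diagonal does not give a relative cycle, because $\Omega$ does not drop near the boundary of the ball. We tilt the diagonal by pushing $\eta'$ down along the gradient of $F_2$.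

\begin{proof}
Write $\Phi=F_1\ominus F_3$. Let $F_2$ have $m$ fiber variables and form $Q_2$, with $|F_2-Q_2|<C_2$. If $\kappa$ is the index for $\Phi$, the index for $\Omega$ is $\kappa+m$. Let $\upsilon_x^t$, $t\in[0,1]$, be the flow of $-\nabla_\eta F_2(x,\cdot)$ on $\mathbb R^m$. Since $|\partial_\eta F_2|\le C(1+|\eta|)$, we have $1+|\upsilon_x^t(w)|\ge e^{-C}(1+|w|)$. With $|\partial_\eta F_2|\ge c|\eta|-C$ this gives constants $c',C'>0$ with
\begin{equation}\label{drop}
F_2(x,\upsilon_x^1(w))-F_2(x,w)=-\int_0^1|\partial_\eta F_2(x,\upsilon_x^t(w))|^2dt\ \le\ \min(0,\,C'-c'|w|^2).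
\end{equation}
Put $j(x,\xi,\zeta,w)=(x,\xi,w,\upsilon_x^1(w),\zeta)$. Then $\Omega\circ j\le\Phi+\min(0,C'-c'|w|^2)$.

Let $\lambda>\ell(\Phi)$, let $z\in H_\kappa(\Phi^\lambda,\Phi^{-A})$ map to $o_\Phi$ with $A$ large, and let $D_\rho\subset\mathbb R^m$ be the closed ball of radius $\rho$. For $\rho$ large, \eqref{drop} shows that $j$ maps
\[
\bigl(\Phi^\lambda\times D_\rho,\ \Phi^{-A}\times D_\rho\cup\Phi^\lambda\times\partial D_\rho\bigr)\ \to\ (\Omega^\lambda,\Omega^{-A}).
\]
So $j_*(z\times[D_\rho,\partial D_\rho])\in\mathcal H_{\kappa+m}(\Omega;\lambda)$. We claim that it maps to $o_\Omega$; then $\ell(\Omega)<\lambda$ by \eqref{Ecrit}, which proves the lemma.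

Let $V_2^\pm$ be the splitting for $Q_2$ and write $w=w_++w_-$. Since $\eta$ enters $\Omega$ with form $-Q_2$ and $\eta'$ with form $Q_2$, we have $V^-_\Omega=V^-_\Phi\oplus V_2^+\oplus V_2^-$ and $p_\Omega\circ j=(p_\Phi,\,w_+,\,\upsilon_x^1(w)_-)$. Consider the homotopy
\[
(p_\Phi,\ w_+,\ \upsilon_x^t(w)_-),\qquad t\in[0,1].
\]
On $\Phi^{-A}\times D_\rho$ its first component is nonzero. On $w\in\partial D_\rho$ we have $(w_+,\upsilon_x^t(w)_-)\ne0$: otherwise $w=w_-$ gives $Q_2(w)\le-c''\rho^2$ for a constant $c''>0$, and $Q_2(\upsilon_x^t(w))\ge0$, while $F_2(x,\upsilon_x^t(w))\le F_2(x,w)$ implies $Q_2(\upsilon_x^t(w))\le Q_2(w)+2C_2$; this is impossible for $\rho$ large. So we have a homotopy of maps of pairs into $(V^-_\Omega,V^-_\Omega\setminus0)$ from $p_\Phi\times\mathrm{id}$ (at $t=0$) to $p_\Omega\circ j$ (at $t=1$). Hence the image of $j_*(z\times[D_\rho,\partial D_\rho])$ in $H_{\kappa+m}(V_\Omega^-,V_\Omega^-\setminus0)$ is $p_{\Phi*}z\times[D_\rho,\partial D_\rho]\ne0$. The claim follows from \eqref{D}.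
\end{proof}

\begin{lemma}[Continuation]\label{lem:cont}
Let $\Phi_s$, $s\in[0,1]$, be a smooth family of admissible functions on $Z\times\mathbb R^N$ with one form $Q$ and uniform constants in \eqref{adm}, and with $\partial_s\Phi_s$ bounded. If $\lambda$ is not a critical value of any $\Phi_s$, then $\mathcal H_*(\Phi_0;\lambda)\cong\mathcal H_*(\Phi_1;\lambda)$, and $\ell(\Phi_0)<\lambda\iff\ell(\Phi_1)<\lambda$.
\end{lemma}

\begin{proof}
Take $A$ large with $-A<\lambda$; then $-A$ is not a critical value of any $\Phi_s$ either. The points with $|\nabla\Phi_s|\le1$ lie in one compact set for all $s$. So there are $\varepsilon,\delta>0$ with $|\nabla\Phi_s|\ge\delta$ whenever $|\Phi_s-\lambda|\le\varepsilon$ or $|\Phi_s+A|\le\varepsilon$, for all $s$. Let $\beta:\mathbb R\to[0,1]$ be a cutoff function supported in the $\varepsilon$-neighborhoods of $\lambda$ and $-A$ and equal to $1$ near $\lambda$ and near $-A$. The time-dependent vector field $-\beta(\Phi_s)(\partial_s\Phi_s)\nabla\Phi_s/|\nabla\Phi_s|^2$ is bounded. Let $\chi_s$ be its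 flow; along trajectories
\[
\frac{d}{ds}\Phi_s(\chi_s)=(1-\beta(\Phi_s))\,\partial_s\Phi_s .
\]
So a trajectory that is once at level $\lambda$, or at level $-A$, stays there. Hence $\chi_1$ is a homeomorphism of triples $(E,\Phi_0^\lambda,\Phi_0^{-A})\to(E,\Phi_1^\lambda,\Phi_1^{-A})$. It maps $o_{\Phi_0}$ to $o_{\Phi_1}$, and \eqref{Ecrit} gives the last claim.
\end{proof}

\section{Generating functions}\label{sec:gf}

Let $J^1T^n=T^n_X\times\mathbb R^n_P\times\mathbb R_Y$ with contact form $dY-P\,dX$, let $T_c(X,P,Y)=(X,P,Y+c)$, and let $\Lambda_0=\{P=0,\ Y=0\}$ be the zero section. An admissible function $F:T^n\times\mathbb R^N\to\mathbb R$ \emph{generates} $\Lambda\subset J^1T^n$ if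
\[
\Lambda=\{(x,\partial_xF(x,\xi),F(x,\xi)):\ \partial_\xi F(x,\xi)=0\}.
\]
The constant $c$, with $N=0$, generates $T_c\Lambda_0$. If $F,F'$ generate $\Lambda,\Lambda'$, then a critical point of $F\ominus F'$ is given by $\partial_\xi F=0$, $\partial_\eta F'=0$, $\partial_xF=\partial_xF'$. So the set of critical values of $F\ominus F'$ is
\begin{equation}\label{spec}
\mathrm{Spec}(\Lambda,\Lambda')=\{Y-Y':\ (X,P,Y)\in\Lambda,\ (X,P,Y')\in\Lambda'\}.
\end{equation}
It depends only on $\Lambda,\Lambda'$. It is compact, since the critical set is, and it has measure zero by Sard's theorem. For $a\in\mathbb R$,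
\begin{equation}\label{specint}
a\in\mathrm{Spec}(\Lambda,\Lambda')\iff\Lambda\cap T_a\Lambda'\ne\emptyset .
\end{equation}

Fix $R>0$. An \emph{$R$-isotopy} is a smooth contact isotopy $(\varphi_s)_{s\in[0,1]}$ of $J^1T^n$ with $\varphi_0=\mathrm{id}$ such that all $\varphi_s$ commute with $T_1$ and are supported in $\{|P|\le R'\}$ for some $R'<R$. The support need not be compact, but it is compact modulo $T_1$.

\begin{proposition}[cf.\ Chekanov {\cite{Chekanov}}]\label{prop:C}
Let $F$ generate $\Lambda$ and let $(\varphi_s)$ be an $R$-isotopy. After a reparametrization of $(\varphi_s)$ that fixes $s=0,1$, there are a nondegenerate quadratic form $Q_1$, a fiber-preserving diffeomorphism $\Theta$ over $\mathrm{id}_{T^n}$, and a smooth family of admissible functions $F_s$ with one quadratic form, uniform constants and bounded $\partial_sF_s$, such that $F_s$ generates $\varphi_s\Lambda$ and $F_0=(F\oplus Q_1)\circ\Theta$.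
\end{proposition}

\begin{proof}
We first treat one map close to $\mathrm{id}$, by means of a generating function of the map itself, and then cut the isotopy into short pieces.

\emph{Generating function of a small map.} Let $\varphi$ be a contactomorphism of $J^1T^n$ that commutes with $T_1$ and is supported in $\{|P|\le R'\}$. Suppose it has a lift $\hat\varphi(X,P,Y)=(X',P',Y')$ to $J^1\mathbb R^n$ that commutes with integer translations of $X$ and is $\mathrm{id}$ for $|P|\ge R'$, and that $\hat\varphi^*(dY-P\,dX)=e^\theta(dY-P\,dX)$. Then $\hat\varphi$ also commutes with $T_1$, since $\hat\varphi T_1$ and $T_1\hat\varphi$ are lifts of one map and agree for $|P|\ge R'$. Call $\varphi$ \emph{small} if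
\begin{enumerate}
\item[(i)] for all $(P,z)$ the map $X\mapsto X'(X,P,z+P\cdot X)-X$ has differential of norm at most $\frac12$;
\item[(ii)] $|e^\theta-1|\le\frac12$.
\end{enumerate}
Since $X'-X$ and $\theta$ descend to compactly supported functions on $T^n\times\mathbb R^n\times S^1$, both hold if $\varphi$ is $C^1$-close to $\mathrm{id}$ with $R'$ fixed.

Let $\varphi$ be small. By (i), $X\mapsto X'(X,P,z+P\cdot X)$ is a diffeomorphism of $\mathbb R^n$; let $X=\iota(X',P,z)$ be its inverse. So $(X',P,z)$ with $z=Y-P\cdot X$ are global coordinates on $J^1\mathbb R^n$. Let $H(X';P,z)=Y'$ in these coordinates. As $dY-P\,dX=dz+X\cdot dP$, we have $dH-P'\,dX'=e^\theta(dz+X\cdot dP)$, that is,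
\begin{equation}\label{H}
H_{X'}=P',\qquad H_z=e^\theta,\qquad H_P=e^\theta\,\iota(X',P,z).
\end{equation}
Put $r(X',P,y)=H(X';P,y-P\cdot X')-y$. Translation by $m\in\mathbb Z^n$ carries the plane $Y=z+P\cdot X$ to $Y=(z-P\cdot m)+P\cdot X$. So, by the two commutation properties of $\hat\varphi$, $H(X'+m;P,z-P\cdot m)=H(X';P,z)$ and $H(X';P,z+1)=H(X';P,z)+1$. Hence $r$ is periodic in $X'$ and in $y$. For $|P|\ge R'$ we have $H=z+P\cdot X'$, so $r=0$. Therefore $r$ and all its derivatives are bounded, and $1+r_y=e^\theta\in[\frac12,\frac32]$. This is where the commutation with $T_1$ is used.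

\emph{Composition.} For $F$ generating $\Lambda$, with form $Q$, define on $T^n_x\times\mathbb R^n_P\times\mathbb R^n_v\times\mathbb R^N_\xi$
\[
\widetilde F=H\bigl(x;P,F(x+v,\xi)-P\cdot(x+v)\bigr)=W+r(x,P,W),\qquad W=F(x+v,\xi)-P\cdot v .
\]

\emph{$\widetilde F$ is admissible with form $Q(\xi)-P\cdot v$.} The difference $F(x+v,\xi)-Q(\xi)+r$ is bounded. So is $\partial_x\widetilde F=r_x+(1+r_y)\,\partial_xF$. The fiber derivative is $(1+r_y)(W_P,W_v,W_\xi)+(r_P,0,0)$ with $W_P=-v$, $W_v=\partial_xF-P$, $W_\xi=\partial_\xi F$ and $\partial_xF$ bounded; so it satisfies two-sided linear estimates.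

\emph{$\widetilde F$ generates $\varphi\Lambda$.} Work with $x\in\mathbb R^n$. Put $X=x+v$ and $z=F(X,\xi)-P\cdot X$. Since $H_z>0$, the equations $\partial_\xi\widetilde F=0$, $\partial_v\widetilde F=0$, $\partial_P\widetilde F=0$ read
\[
\partial_\xi F(X,\xi)=0,\qquad P=\partial_xF(X,\xi),\qquad H_P=H_zX,
\]
and by \eqref{H} the last one is $\iota(x,P,z)=X$. So they say that $(X,P,z+P\cdot X)=(X,\partial_xF,F)$ is a point of the lift of $\Lambda$ and that $\hat\varphi$ maps it to a point with first coordinate $x$. By \eqref{H} this image is $(x,H_{X'},H)$. Moreover $\partial_x\widetilde F=H_{X'}+H_z(\partial_xF-P)=H_{X'}$ and $\widetilde F=H$ there. Every point of $\varphi\Lambda$ arises: given a point of the lift of $\Lambda$ over $X$, let $x$ be the first coordinate of its image and $v=X-x$.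

\emph{The case $\varphi=\mathrm{id}$.} Then $r=0$ and $\widetilde F=F(x+v,\xi)-P\cdot v=F(x,\xi)-(P-g)\cdot v$ with $g(x,v,\xi)=\int_0^1\partial_xF(x+tv,\xi)\,dt$. That is, $\widetilde F=(F\oplus q_0)\circ\Theta_0$ with $q_0(P,v)=-P\cdot v$ and $\Theta_0(x,\xi,P,v)=(x,\xi,P-g,v)$.

\emph{The isotopy.} Let $\hat\varphi_s$ be the lifted isotopy with $\hat\varphi_0=\mathrm{id}$; it commutes with integer translations of $X$ and is $\mathrm{id}$ for $|P|\ge R'$. By compactness there is $m$ such that $\varphi_s\varphi_{s'}^{-1}$, with lift $\hat\varphi_s\hat\varphi_{s'}^{-1}$, is small whenever $s,s'$ lie in one interval $[\frac{i-1}m,\frac im]$. Replace $\varphi_s$ by $\varphi_{\tau(s)}$, where $\tau:[0,1]\to[0,1]$ is smooth, nondecreasing, fixes all $\frac im$ and is constant near each of them. Let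
\[
\chi_s^{(i)}=\begin{cases}\mathrm{id},&s\le\frac{i-1}m,\\[2pt] \varphi_s\varphi_{(i-1)/m}^{-1},&\frac{i-1}m\le s\le\frac im,\\[2pt] \varphi_{i/m}\varphi_{(i-1)/m}^{-1},&s\ge\frac im .\end{cases}
\]
These maps are small and smooth in $s$, and $\varphi_s=\chi_s^{(m)}\cdots\chi_s^{(1)}$. Let $F_s$ be obtained from $F$ by applying the construction $F\mapsto\widetilde F$ successively with $\chi_s^{(1)},\dots,\chi_s^{(m)}$. Then $F_s$ generates $\varphi_s\Lambda$, its form does not depend on $s$, and all bounds are uniform in $s$. In one step $\partial_s\widetilde F_s=(1+r_y)\,\partial_sF_s(x+v,\xi)+\partial_sr_s$, so $\partial_sF_s$ stays bounded. At $s=0$ all $\chi_0^{(i)}$ are $\mathrm{id}$, so $F_0=(F\oplus q_0\oplus\dots\oplus q_0)\circ\Theta$ with a fiber-preserving diffeomorphism $\Theta$.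
\end{proof}

The number $m$ and the reparametrization depend only on $(\varphi_s)$. So the proposition can be applied to several functions $F$ with a common reparametrization.

\section{A quasimorphism on contactomorphisms of $J^1T^n$}\label{sec:quasi}

Let $\mathcal C_R$ be the group of time-one maps of $R$-isotopies and
\[
\mathcal L=\{\varphi T_c\Lambda_0:\ \varphi\in\mathcal C_R,\ c\in\mathbb R\}.
\]
By Proposition~\ref{prop:C} each $\Lambda\in\mathcal L$ is generated by some admissible function. It is compact and lies in $\{|P|<R\}$. Conjugation by $T_c$ and by rotations $\rho:X\mapsto X+v$ preserves $\mathcal C_R$, and $\rho T_c\Lambda_0=T_c\Lambda_0$. So $\mathcal L$ is preserved by $\mathcal C_R$, by $T_c$ and by $\rho$. For $\Lambda,\Lambda'\in\mathcal L$ put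
\[
\ell(\Lambda,\Lambda')=\inf\{\ell(F\ominus F'):\ F,F'\text{ generate }\Lambda,\Lambda'\}.
\]
By Lemma~\ref{lem:crit} and \eqref{spec} all these values lie in the compact set $\mathrm{Spec}(\Lambda,\Lambda')$, so $\ell(\Lambda,\Lambda')\in\mathrm{Spec}(\Lambda,\Lambda')$; in particular it is finite.

The next lemma carries over from the first case in Section~\ref{sec:idea} everything that does not use antisymmetry; part (e) is the analogue of \eqref{toy}.

\begin{lemma}\label{lem:ell}
Let $\Lambda,\Lambda',\Lambda''\in\mathcal L$ and $\psi\in\mathcal C_R$.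
\begin{enumerate}
\item[(a)] $\ell(\Lambda,\Lambda'')\ge\ell(\Lambda,\Lambda')+\ell(\Lambda',\Lambda'')$.
\item[(b)] $\ell(\rho T_c\Lambda,\rho\Lambda')=\ell(\Lambda,\Lambda')+c$ for rotations $\rho$ and $c\in\mathbb R$.
\item[(c)] If $k\in\mathbb Z\setminus\mathrm{Spec}(\Lambda,\Lambda')$, then $\ell(\psi\Lambda,\psi\Lambda')<k\iff\ell(\Lambda,\Lambda')<k$.
\item[(d)] $\ell(T_c\Lambda_0,T_{c'}\Lambda_0)=c-c'$.
\item[(e)] $\ell(\psi\Lambda,\psi\Lambda')\ge\ell(\Lambda,\Lambda')-2$.
\end{enumerate}
\end{lemma}

\begin{proof}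
(a) Let $F_1,F_3$ generate $\Lambda,\Lambda''$ and let $F_2$ generate $\Lambda'$. By Lemma~\ref{lem:tri}, $\ell(F_1\ominus F_3)\ge\ell(F_1\ominus F_2)+\ell(F_2\ominus F_3)\ge\ell(\Lambda,\Lambda')+\ell(\Lambda',\Lambda'')$.

(b) For $\rho:X\mapsto X+v$ generating functions correspond by $F\mapsto F(x-v,\xi)+c$ and $F'\mapsto F'(x-v,\xi)$.

(c) Let $\ell(\Lambda,\Lambda')<k$, and let $F,F'$ generate $\Lambda,\Lambda'$ with $\ell(F\ominus F')<k$. Let $(\psi_s)$ be an $R$-isotopy with $\psi_1=\psi$, and apply Proposition~\ref{prop:C} to $F$ and $F'$, with a common reparametrization, to get $F_s,F_s'$, with forms $Q_1,Q_1'$ added at $s=0$. Then $F_0\ominus F_0'$ is $(F\ominus F')\oplus(Q_1\ominus Q_1')$ composed with a fiber-preserving diffeomorphism, so $\ell(F_0\ominus F_0')<k$ by Lemma~\ref{lem:stab}. Since $\psi_s$ commutes with $T_k$,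
\[
\psi_s\Lambda\cap T_k\psi_s\Lambda'=\psi_s(\Lambda\cap T_k\Lambda')=\emptyset,
\]
so $k$ is not a critical value of $F_s\ominus F_s'$, for any $s$. By Lemma~\ref{lem:cont}, $\ell(F_1\ominus F_1')<k$, hence $\ell(\psi\Lambda,\psi\Lambda')<k$. The displayed identity at $s=1$ also shows $k\notin\mathrm{Spec}(\psi\Lambda,\psi\Lambda')$, so the converse follows by applying this to $\psi^{-1}$.

(d) $\mathrm{Spec}(T_c\Lambda_0,T_{c'}\Lambda_0)=\{c-c'\}$.

(e) Part (c) requires that $k$ be outside the spectrum, so we first perturb. Let $\Lambda=\varphi T_a\Lambda_0$, $\Lambda'=\varphi'T_{a'}\Lambda_0$ and $\Lambda^\varepsilon=\varphi T_{a+\varepsilon}\Lambda_0$. For $k\in\mathbb Z$, by \eqref{specint} and since $\varphi$ commutes with $T_k$, $k\in\mathrm{Spec}(\Lambda^\varepsilon,\Lambda')$ if and only if $T_{a+\varepsilon}\Lambda_0\cap T_k\varphi^{-1}\varphi'T_{a'}\Lambda_0\ne\emptyset$, that is, if and only if $a+\varepsilon-k\in\mathrm{Spec}(\varphi^{-1}\varphi'T_{a'}\Lambda_0,\Lambda_0)$, a set of measure zero. There are countably many $k$,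 so there is $\varepsilon\in(0,1)$ with $\mathrm{Spec}(\Lambda^\varepsilon,\Lambda')\cap\mathbb Z=\emptyset$. By (d), $\ell(T_{a+\varepsilon}\Lambda_0,T_a\Lambda_0)=\varepsilon$ and $\ell(T_a\Lambda_0,T_{a+\varepsilon}\Lambda_0)=-\varepsilon$, and (c) with $k=0$ and $k=-1$ gives for all $\chi\in\mathcal C_R$
\[
\ell(\chi T_{a+\varepsilon}\Lambda_0,\chi T_a\Lambda_0)\ge0,\qquad \ell(\chi T_a\Lambda_0,\chi T_{a+\varepsilon}\Lambda_0)\ge-1 .
\]
By (c) with $k=\lfloor\ell(\Lambda^\varepsilon,\Lambda')\rfloor$ we have $\ell(\psi\Lambda^\varepsilon,\psi\Lambda')\ge\lfloor\ell(\Lambda^\varepsilon,\Lambda')\rfloor\ge\ell(\Lambda^\varepsilon,\Lambda')-1$. Hence, with (a),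
\begin{align*}
\ell(\psi\Lambda,\psi\Lambda')&\ge\ell(\psi\Lambda,\psi\Lambda^\varepsilon)+\ell(\psi\Lambda^\varepsilon,\psi\Lambda')\ge-1+\ell(\Lambda^\varepsilon,\Lambda')-1\\
&\ge-2+\ell(\Lambda^\varepsilon,\Lambda)+\ell(\Lambda,\Lambda')\ge-2+\ell(\Lambda,\Lambda').\qedhere
\end{align*}
\end{proof}

It remains to replace antisymmetry.

\begin{lemma}\label{lem:anti}
There is $c=c(n,R)\ge0$ such that $\ell(\Lambda,\Lambda_0)+\ell(\Lambda_0,\Lambda)\ge-c$ for all $\Lambda=\varphi\Lambda_0$, $\varphi\in\mathcal C_R$.
\end{lemma}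

For a graph this is the estimate $\min_{s,x}\bigl(u(x+s)-u(x)\bigr)\ge-R\sqrt n$ of Section~\ref{sec:idea}, whose proof started from $\Delta_0=0$. In general $\Delta_0$ is a difference $F\ominus F'$ of two generating functions of the same $\Lambda$. It need not vanish, and it may have negative critical values. However, its sublevel sets at negative \emph{integer} levels carry no homology, and this can be transported to all $s$ with a bounded loss.

\begin{proof}
\emph{Reduction.} If $G_0$ generates $\Lambda_0$, then $\pm G_0$ has only the critical value $0$, so $\ell(\pm G_0)=0$. If $F,F'$ generate $\Lambda$ and $G_0,G_0'$ generate $\Lambda_0$, then by Lemma~\ref{lem:sums}(b) $\ell(F\ominus G_0)\ge\ell(F)$ and $\ell(G_0'\ominus F')\ge\ell(-F')$. So it suffices to show $\ell(F)+\ell(-F')\ge-c$ for all $F,F'$ that generate $\Lambda$.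

Let $(\varphi_s)$ be an $R$-isotopy with $\varphi_1=\varphi$, and apply Proposition~\ref{prop:C} to the $R$-isotopy $\varphi_{1-s}\varphi^{-1}$, which moves $\Lambda$ to $\Lambda_0$ through $\varphi_{1-s}\Lambda_0$, starting from $F$ and from $F'$, with a common reparametrization. By Lemma~\ref{lem:stab}, applied to $F,Q_1$ and to $-F',-Q_1'$, we may replace $F$ and $F'$ by the initial members of the resulting families $F_s,F_s'$. Let $k\le-1$ be an integer. For all $s$, both $F_s$ and $F_s'$ generate $\varphi_{1-s}\Lambda_0$ (up to the reparametrization), and $\varphi_{1-s}\Lambda_0\cap T_k\varphi_{1-s}\Lambda_0=\varphi_{1-s}(\Lambda_0\cap T_k\Lambda_0)=\emptyset$; so $k$ is not a critical value of $F_s\ominus F_s'$. Moreover $F_1\ominus F_1'$ has only the critical value $0$. By Lemmas~\ref{lem:cont} and~\ref{lem:crit},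
\begin{equation}\label{vanish}
\mathcal H_*(F\ominus F';k)\cong\mathcal H_*(F_1\ominus F_1';k)=0\qquad(k\in\mathbb Z,\ k\le-1).
\end{equation}

\emph{The family.} For $s\in T^n$ and $z=(x,\xi,\eta)\in E=T^n\times\mathbb R^N$ put
\[
\Delta(s,z)=F(x+s,\xi)-F'(x,\eta),\qquad\Delta_s=\Delta(s,\cdot).
\]
Thus $\Delta_0=F\ominus F'$. The diffeomorphism $(s,x)\mapsto(x+s,x)$ of the base $T^n\times T^n$ turns $F\boxplus(-F')$ into $\Delta$. So $\Delta$ is admissible, and $\ell(\Delta)\le\ell(F)+\ell(-F')$ by Lemma~\ref{lem:sums}(a). It suffices to bound $\ell(\Delta)$ from below.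

\emph{Transport.} If $\nabla_z\Delta=0$, then $\partial_\xi F(x+s,\xi)=0$, and $\partial_s\Delta=\partial_xF(x+s,\xi)$ is the $P$-coordinate of a point of $\Lambda$, so $|\partial_s\Delta|<R$. Away from critical points of $\Delta_s$ the derivative $\partial_s\Delta$ may be larger than $R$; there we compensate with the gradient in $z$. Since $|\nabla_z\Delta|\ge c_1|(\xi,\eta)|-C_1$ for some $c_1,C_1>0$, the set $\{|\partial_s\Delta|\ge R,\ |\nabla_z\Delta|\le1\}$ is compact, and $\nabla_z\Delta\ne0$ on it. So $|\nabla_z\Delta|\ge\delta$ on $\{|\partial_s\Delta|\ge R\}$ for some $\delta>0$. As $\partial_s\Delta$ is bounded, we may choose $g_0>0$ with $g_0\delta^2\ge2\sqrt n\,\sup|\partial_s\Delta|$. For $w\in\mathbb R^n$ with $|w|\le2\sqrt n$ the complete vector field $V_w=(w,-g_0\nabla_z\Delta)$ satisfies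
\[
V_w\Delta=w\cdot\partial_s\Delta-g_0|\nabla_z\Delta|^2\ \le\ R|w| .
\]
Indeed, where $|\partial_s\Delta|\ge R$ the left side is at most $0$, and elsewhere the first term is at most $R|w|$. Put
\[
d=2\sqrt n\,R .
\]
For $s\in\mathbb R^n$ with $|s|\le2\sqrt n$ and $u\in[0,1]$ let $a_u$ be the time-$u$ flow of $V_{-s}$ from the fiber $E$ over $s$ to that over $(1-u)s$, and $b_u$ the time-$u$ flow of $V_s$ from the fiber over $(1-u)s$ to that over $s$. Each of them raises $\Delta$ by at most $ud$. The constants $\delta,g_0$ depend on $F,F'$, but $d$ does not.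

\emph{One box.} For $O\subset T^n$ open write $\mathcal H_*(O;\lambda)=H_*(\Delta|_O^\lambda,\Delta|_O^{-A})$, where $\Delta|_O$ is the restriction to $s\in O$ and $A$ is large; by the fiberwise flow of Section~\ref{sec:minimax} this does not depend on $A$. Let $W\subset T^n$ be an open box that lifts to a box in $[0,2]^n$; for $s\in W$ we use the lift, so $|s|\le2\sqrt n$. Let $\lambda\le-1-d$ and $k=\lceil\lambda+d\rceil\le-1$. Consider
\[
\bigl(\Delta|_W^\lambda,\Delta|_W^{-A}\bigr)\xrightarrow{\ (s,\,a_1)\ }W\times\bigl(\Delta_0^{k},\Delta_0^{-A+d}\bigr)\xrightarrow{\ b_1\ }\bigl(\Delta|_W^{k+d},\Delta|_W^{-A+2d}\bigr).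
\]
The composition is homotopic to the inclusion through $b_ua_u$, which raises $\Delta$ by at most $2ud$ (note $\lambda+2d\le k+d$). By \eqref{vanish}, and since $W$ is contractible, the homology of the middle pair vanishes. Since $k+d\le\lambda+2d+1$, the map
\[
\mathcal H_*(W;\lambda)\to\mathcal H_*(W;\lambda+\sigma_1),\qquad\sigma_1=2d+1,
\]
is zero for all $\lambda\le-1-d$. The same holds for finite disjoint unions of such boxes.

\emph{Gluing.} Say that $\mathbf Z(O,\sigma)$ holds if $\mathcal H_*(O;\lambda)\to\mathcal H_*(O;\lambda+\sigma)$ is zero for all $\lambda\le-1-d-\sigma$. Then $\mathbf Z(O,\sigma')$ holds for all $\sigma'\ge\sigma$. We claim: \emph{if $\mathbf Z(O_1,a)$, $\mathbf Z(O_2,a)$ and $\mathbf Z(O_1\cap O_2,a)$ hold, then so does $\mathbf Z(O_1\cup O_2,2a)$.} Let $x\in\mathcal H_*(O_1\cup O_2;\lambda)$ with $\lambda\le-1-d-2a$. Its Mayer--Vietoris boundary in $\mathcal H_{*-1}(O_1\cap O_2;\lambda)$ dies at level $\lambda+a$. So at this level $x$ comes from $\mathcal H_*(O_1;\lambda+a)\oplus\mathcal H_*(O_2;\lambda+a)$,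 and it dies at level $\lambda+2a$, since $\lambda+a\le-1-d-a$.

Let $I_1=(0,0.6)$ and $I_2=(0.5,1.1)$ modulo $1$; they cover $S^1$, and $I_1\cap I_2$ consists of the two arcs $(0,0.1)$ and $(0.5,0.6)$. Let $\mathcal W$ be the collection of the products $\prod_{i=1}^nJ_i$ with $J_i\in\{I_1,I_2,I_1\cap I_2\}$. It is closed under intersection, and its members are finite disjoint unions of boxes as above. By induction on $m$ the union of $m$ members of $\mathcal W$ satisfies $\mathbf Z(\cdot,2^{m-1}\sigma_1)$: the union of the first $m-1$ members, and its intersection with the last one, are unions of $m-1$ members. As $T^n$ is a union of $2^n$ members, $\mathbf Z(T^n,\sigma)$ holds with $\sigma=2^{2^n-1}\sigma_1$. So the map from $\mathcal H_*(\Delta;-1-d-\sigma)$ to $\mathcal H_*(\Delta;\infty)$ is zero, and $\ell(\Delta)\ge-c$ with $c=1+d+\sigma$, which depends only on $n$ and $R$.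
\end{proof}

\begin{proposition}\label{prop:quasi}
The function $\nu(\varphi)=\ell(\varphi\Lambda_0,\Lambda_0)$ satisfies
\[
|\nu(\psi\varphi)-\nu(\psi)-\nu(\varphi)|\le c(n,R)+4\qquad(\varphi,\psi\in\mathcal C_R).
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:ell}(a),(e), $\nu(\psi\varphi)\ge\ell(\psi\varphi\Lambda_0,\psi\Lambda_0)+\nu(\psi)\ge\nu(\varphi)-2+\nu(\psi)$. By Lemma~\ref{lem:ell}(e) and Lemma~\ref{lem:anti},
\[
\nu(\varphi^{-1})=\ell(\varphi^{-1}\Lambda_0,\varphi^{-1}\varphi\Lambda_0)\ge\ell(\Lambda_0,\varphi\Lambda_0)-2\ge-\nu(\varphi)-c-2 .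
\]
Hence $\nu(\psi)=\nu(\psi\varphi\varphi^{-1})\ge\nu(\psi\varphi)+\nu(\varphi^{-1})-2\ge\nu(\psi\varphi)-\nu(\varphi)-c-4$.
\end{proof}

\section{Proof of Theorem~\ref{thmA}}\label{sec:A}

Let $(M,\alpha)$ be as in \eqref{example}. The universal cover is $\widetilde M=\mathbb R^n\times\mathbb R\times B$, with deck group $\mathbb Z^n\times\mathbb Z$, where $\delta=(m,b)$ acts by $(x,y,p)\mapsto(x+m,y+b,p)$. By Lemma~\ref{lem:compact} an element $g\in G$ agrees on $T^{n+1}\times\{0\}$ with a map isotopic to $\mathrm{id}$. So $g$ acts trivially on $\pi_1(M)=H_1(M;\mathbb Z)=\mathbb Z^{n+1}$, and every lift $\tilde g$ of $g$ commutes with deck transformations. Let $\widetilde G$ be the group of all lifts of elements of $G$.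

\paragraph{Coordinates at a rational point.} Let $p_0=a/q\in B$ with $a\in\mathbb Z^n$, $q\ge1$. Because $p_0$ is rational, the leaves $y=p_0\cdot x+\mathrm{const}$ over $p_0$ project to closed tori in $M$. We pass to a cover of $M$ in which the image of the leaf $y=p_0\cdot x$ is the zero section of $J^1T^n$. Put
\[
X=x/q,\qquad P=q(p-p_0),\qquad Y=y-p_0\cdot x .
\]
Then $dY-P\,dX=dy-p\,dx$, and $\delta=(m,b)$ acts by $X\mapsto X+m/q$, $Y\mapsto Y+b-p_0\cdot m$. Dividing by $\Gamma=\{(qm,a\cdot m):m\in\mathbb Z^n\}$, whose elements act by $X\mapsto X+m$ alone, identifies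
\[
\widetilde M/\Gamma=T^n_X\times q(B-p_0)\times\mathbb R_Y\subset J^1T^n,\qquad\text{contained in }\{|P|<R\},\quad R=2q .
\]
Here the boundedness of $B$ enters. The deck transformation $(0,1)$ acts as $T_1$, and a general $\delta$ acts as $\delta^\sharp=\rho T_{c(\delta)}$ with a rotation $\rho$ and $c(\delta)=b-p_0\cdot m$, which is additive in $\delta$. For $\tilde g\in\widetilde G$ let $\tilde g^\sharp$ be the induced map of $\widetilde M/\Gamma$. The zero section $\Lambda_0$ corresponds to $\{p=p_0,\ y=p_0\cdot x\}$.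

If $\psi\in\mathcal G_c$, take an isotopy from $\mathrm{id}$ to $\psi$ supported in some $\{|p|\le r\}$, $r<1$, lift it to $\widetilde M$ starting at $\mathrm{id}$, and let $\tilde\psi$ be its endpoint; it is the lift of $\psi$ that is $\mathrm{id}$ for $|p|>r$. The induced isotopy of $\widetilde M/\Gamma$, extended by the identity to $J^1T^n$, is supported in $\{|P|\le q(r+|p_0|)\}$ with $q(r+|p_0|)<R$, and it commutes with $T_1$. So $\psi^\sharp:=\tilde\psi^\sharp$, extended by the identity, is in $\mathcal C_R$.

\paragraph{The number $\nu_{p_0}(\tilde g)$.} For $\tilde g\in\widetilde G$ over $g\in G$ choose by Lemma~\ref{lem:compact} some $\psi\in\mathcal G_c$ with $\psi=g$ on $T^{n+1}\times\{p_0\}$. On the connected set $\mathbb R^{n+1}\times\{p_0\}$ the two lifts $\tilde g,\tilde\psi$ of one map differ by a deck transformation: $\tilde g=\delta\tilde\psi$. So $\tilde g^\sharp\Lambda_0=\delta^\sharp\psi^\sharp\Lambda_0\in\mathcal L$, and we may define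
\[
\nu_{p_0}(\tilde g)=\ell(\tilde g^\sharp\Lambda_0,\Lambda_0).
\]
This does not involve $\psi$. By Lemma~\ref{lem:ell}(b) and $\rho\Lambda_0=\Lambda_0$,
\begin{equation}\label{lift}
\nu_{p_0}(\tilde g)=\nu(\psi^\sharp)+c(\delta),\qquad\nu_{p_0}(\delta'\tilde g)=\nu_{p_0}(\tilde g)+c(\delta').
\end{equation}

\paragraph{Quasi-additivity.} Let $\tilde g,\tilde h\in\widetilde G$ be lifts of $g,h$. Put $K=T^{n+1}\times\{p_0\}$, choose $r<1$ such that $K'=T^{n+1}\times\{|p|\le r\}$ contains $K\cup h(K)$, and choose $\psi_h,\psi_g\in\mathcal G_c$ with $\psi_h=h$ on $K$ and $\psi_g=g$ on $K'$. The preimages of $K$ and $K'$ in $\widetilde M$ are connected, so $\tilde h=\delta_h\tilde\psi_h$ over $K$ and $\tilde g=\delta_g\tilde\psi_g$ over $K'$. As lifts commute with deck transformations, $\tilde g\tilde h=\delta_g\delta_h\tilde\psi_g\tilde\psi_h$ over $K$, so $(\tilde g\tilde h)^\sharp\Lambda_0=(\delta_g\delta_h)^\sharp\psi_g^\sharp\psi_h^\sharp\Lambda_0$. By Lemma~\ref{lem:ell}(b), \eqref{lift} and Proposition~\ref{prop:quasi},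
\begin{equation}\label{defect}
|\nu_{p_0}(\tilde g\tilde h)-\nu_{p_0}(\tilde g)-\nu_{p_0}(\tilde h)|=|\nu(\psi_g^\sharp\psi_h^\sharp)-\nu(\psi_g^\sharp)-\nu(\psi_h^\sharp)|\le c(n,2q)+4 .
\end{equation}

\paragraph{Values on $f_h$.} Take the lift $\tilde f_h(x,y,p)=(x-\nabla h,\ y+h-p\cdot\nabla h,\ p)$. At a point of $\{p=p_0,\ y=p_0\cdot x\}$ the new $Y$-coordinate is
\[
p_0\cdot x+h(p_0)-p_0\cdot\nabla h(p_0)-p_0\cdot\bigl(x-\nabla h(p_0)\bigr)=h(p_0).
\]
So $\tilde f_h^\sharp\Lambda_0=T_{h(p_0)}\Lambda_0$, and $\nu_{p_0}(\tilde f_h)=h(p_0)$ by Lemma~\ref{lem:ell}(d).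

\paragraph{The homomorphism.} Let $p_j=(1-\frac1j)e_1$ for $j\ge2$, where $e_1$ is the first unit vector, and take $q=j$; put $D_j=c(n,2j)+4\ge4$ and
\[
\mu(g)=\Bigl[\bigl(\nu_{p_j}(\tilde g)/D_j\bigr)_{j\ge2}\Bigr]\in\mathbb R^{\mathbb N}/\ell^\infty(\mathbb N),
\]
where one lift $\tilde g$ of $g$ is used for all $j$.

\emph{It is well defined.} Another lift is $\delta\tilde g$ with one deck transformation $\delta=(m,b)$. By \eqref{lift} this changes the $j$-th entry by $(b-p_j\cdot m)/D_j$, which is bounded in $j$.

\emph{It is a homomorphism.} By \eqref{defect} the defect in each entry is at most $1$.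

\emph{It is surjective on $\{f_h\}$.} Let $(a_j)$ be given. Since $\{p_j\}$ is closed and discrete in $B$, there is $h\in C^\infty(B)$ with $h(p_j)=D_ja_j$ for all $j$. Then $f_h\in G$ and $\mu(f_h)=[(a_j)]$.

The target is abelian, so $\mu$ factors through $H_1(G)$, which therefore surjects onto $\mathbb R^{\mathbb N}/\ell^\infty\ne0$. The classes of $(j^t)_j$, $t>0$, are linearly independent, since a nontrivial finite combination is dominated by its term of largest exponent and so is unbounded. As $|\mathbb R^{\mathbb N}|=2^{\aleph_0}$, the dimension is $2^{\aleph_0}$. This proves Theorem~\ref{thmA}. In particular, $f_h\notin[G,G]$ whenever the sequence $h(p_j)/D_j$ is unbounded. \qed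

\begin{remark}
The homomorphism $\mu$ vanishes on $\mathcal G_c$, in accordance with Theorem~\ref{thmR}: if $\tilde\psi=\mathrm{id}$ for $|p|>r$, then $\nu_{p_j}(\tilde\psi)=\ell(\Lambda_0,\Lambda_0)=0$ as soon as $|p_j|>r$.
\end{remark}

\section{Contact structures that are translation invariant at infinity}\label{sec:B}

In this section we prove Theorem~\ref{thmB} by the shift described after Conjecture~\ref{conj}. We recall that a vector field $V$ whose flow preserves $\ker\alpha$ is determined by its Hamiltonian $\alpha(V)$, that every function is the Hamiltonian of such a contact vector field, and that the value of $V$ at a point depends only on the $1$-jet of the Hamiltonian there. So contact isotopies can be cut off by multiplying Hamiltonians with cutoff functions.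

\begin{example}\label{ex:B}
Theorem~\ref{thmB} applies in the following cases.
\begin{enumerate}
\item[(a)] $J^1L$ with $dy-p\,dx$, $L$ closed. Fix a Riemannian metric on $L$. The maps $(x,p,y)\mapsto(x,e^ap,e^ay)$ preserve $\ker\alpha$ and multiply $|p|^2+y^2$ by $e^{2a}$. Take $\Sigma=\{|p|^2+y^2=1\}$ and let $t$ be the flow time from $\Sigma$.
\item[(b)] $\mathbb R^{2n+1}$ with $dy-p\,dx$. Use $(x,p,y)\mapsto(e^ax,e^ap,e^{2a}y)$, which multiplies $|x|^4+|p|^4+y^2$ by $e^{4a}$, and let $\Sigma$ be the hypersurface where this function is $1$.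
\item[(c)] $T^2_{x,y}\times\mathbb R_t$ with $\alpha=\cos(2\pi x)\,dt+\sin(2\pi x)\,dy$. Here $\alpha\wedge d\alpha=2\pi\,dt\wedge dx\wedge dy$, and $\alpha$ is invariant under all translations of $t$. Take $K=T^2\times[-1,1]$ and $\Sigma=T^2\sqcup T^2$, with coordinate $|t|-1$ on the two ends.
\end{enumerate}
The manifold in (c) is diffeomorphic to $T^1\times S^1\times(-1,1)$, for which Theorem~\ref{thmA} gives a contact form with $H_1(G)\ne0$.
\end{example}

Write $E_r=K\cup\Sigma\times[0,r]$. A map is \emph{isotopic to $\mathrm{id}$ in $U$} if it is the time-one map of a contact isotopy that starts at $\mathrm{id}$ and has support in a compact subset of $U$.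

\begin{lemma}[Shift lemma]\label{lem:shift}
Let $0<\beta_1<\gamma_1<\beta_2<\gamma_2<\cdots\to\infty$ with $\gamma_l-\beta_l$ nondecreasing, $U_l=\Sigma\times(\beta_l,\gamma_l)$, and $g=\prod_lg_l$ with $g_l$ isotopic to $\mathrm{id}$ in $U_l$. Then $g$ is a commutator of two elements of $G$.
\end{lemma}

\begin{proof}
Since the $U_l$ are disjoint and locally finite, the isotopies of the $g_l$ combine to a contact isotopy from $\mathrm{id}$ to $g$, and $g\in G$. We construct the shift. Let $v_l=\beta_{l+1}-\beta_l$ and $I_l(s)=[\beta_l,\gamma_l]+sv_l$, $s\in[0,1]$. For each $s$ the intervals $I_l(s)$ are disjoint: the inequality $\gamma_l+sv_l<\beta_{l+1}+sv_{l+1}$ is affine in $s$; it holds at $s=0$, and at $s=1$ it reads $\beta_{l+1}+(\gamma_l-\beta_l)<\beta_{l+2}$, which is true because $\gamma_l-\beta_l\le\gamma_{l+1}-\beta_{l+1}<\beta_{l+2}-\beta_{l+1}$. Choose a smooth function $\kappa(s,t)$ that equals $v_l$ near $I_l(s)$ for all $l$ and vanishes outside disjoint neighborhoods of the $I_l(s)$ and near $t=0$.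

By hypothesis $\partial_t$ is a contact vector field. So the contact vector field with Hamiltonian $\kappa(s,t)\,\alpha(\partial_t)$, extended by $0$ to $K$, equals $v_l\partial_t$ near $\Sigma\times I_l(s)$. Its flow carries $\Sigma\times I_l(0)$ to $\Sigma\times I_l(s)$ by translation. Points between consecutive shells, or below the first, stay between the moving shells, or below the first. So trajectories stay in compact sets and the flow exists. Its time-one map $\phi\in G$ satisfies $\phi(U_l)\subset U_{l+1}$, because $\gamma_l-\beta_l\le\gamma_{l+1}-\beta_{l+1}$.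

Let $h_0=\mathrm{id}$ and $h_m=\prod_{k=0}^{m-1}\phi^kg_{m-k}\phi^{-k}$, with $k$ increasing from left to right. Since $\phi^k(U_{m-k})\subset U_m$, the map $h_m$ is isotopic to $\mathrm{id}$ in $U_m$. Put $h=\prod_mh_m\in G$. Then $h_m=g_m\cdot\phi h_{m-1}\phi^{-1}$, where $\phi h_{m-1}\phi^{-1}$ is supported in $U_m$. Maps in different shells commute, so $h=g\,\phi h\phi^{-1}$, that is, $g=[h,\phi]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmB}]
Let $g\in G$.

\emph{Step 1: making $g$ trivial on $E_1$.} By Lemma~\ref{lem:compact} there is $\psi\in\mathcal G_c$ with $\psi=g$ near $E_1$. By Theorem~\ref{thmR}, $\psi\in[\mathcal G_c,\mathcal G_c]\subset[G,G]$. It remains to treat $g'=\psi^{-1}g$, which is the identity near $E_1$ and hence preserves $\Sigma\times[1,\infty)$.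

\emph{Step 2: a smooth isotopy from $\mathrm{id}$ to $g'$.} Let $\tau_a(\sigma,t)=(\sigma,t+a)$ for $a\ge0$. Put $g'_a=\tau_ag'\tau_a^{-1}$ on $\Sigma\times[1+a,\infty)$ and $g'_a=\mathrm{id}$ elsewhere. By translation invariance these are contactomorphisms, and they depend smoothly on $(a,x)$. On any compact set $g'_a=\mathrm{id}$ for large $a$. So $k_s=g'_{1/s-1}$ for $0<s\le1$ and $k_0=\mathrm{id}$ define a smooth contact isotopy from $\mathrm{id}$ to $g'$, with $k_s=\mathrm{id}$ on $E_1$.

\emph{Step 3: fragmentation into shells.} The sets $\bigcup_sk_s^{\pm1}(E_r)$ are compact. So we can choose $r_0=0$, $r_1>2$ and inductively $r_i\to\infty$, with nondecreasing differences, such that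
\[
k_s^{\pm1}(E_{r_i+1})\subset\mathrm{int}\,E_{r_{i+1}-1}\qquad\text{for all }s\text{ and }i\ge0
\]
(for $i=0$ this holds since $k_s(E_1)=E_1$). Let $S_i=\Sigma\times[r_i-\frac12,r_i+\frac12]$ for $i\ge1$. Then $S_i^*=\bigcup_sk_s(S_i)$ is a compact subset of $\Sigma\times(r_{i-1}+1,r_{i+1}-1)$: the upper bound follows from $S_i\subset E_{r_i+1}$; and if $k_s(x)\in E_{r_{i-1}+1}$, then $x\in\mathrm{int}\,E_{r_i-1}$, so $x\notin S_i$.

Let $\chi$ be a cutoff function that equals $1$ near $\bigcup_lS_{2l-1}^*$ and is supported in a union of compact subsets of the disjoint shells $U_l=\Sigma\times(r_{2l-2}+1,\,r_{2l}-1)$, $l\ge1$. Multiply the contact Hamiltonian of $(k_s)$ by $\chi$, and let $(b_s)$ be the resulting isotopy. It is a product of isotopies with compact support in the $U_l$. As the two Hamiltonians agree near $S^*_{2l-1}$, we have $b_s=k_s$ on $\bigcup_lS_{2l-1}$. The widths $r_{2l}-r_{2l-2}-2$ are positive and nondecreasing, so $b_1\in[G,G]$ by Lemma~\ref{lem:shift}.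

The isotopy $b_s^{-1}k_s$ is the identity on $\bigcup_lS_{2l-1}$. For $x$ in the complement its path stays in the complement, hence in the component of $x$. So $b_1^{-1}g'=e\,e'$, where $e\in\mathcal G_c$ is supported in $E_{r_1}$, and $e'=\prod_le^{(l)}$ with $e^{(l)}$ isotopic to $\mathrm{id}$ in $\Sigma\times(r_{2l-1}+\frac14,\,r_{2l+1}-\frac14)$. The widths of these shells are again nondecreasing, so $e'\in[G,G]$ by Lemma~\ref{lem:shift}. By Theorem~\ref{thmR}, $e\in[G,G]$. Hence $g=\psi\,b_1\,e\,e'\in[G,G]$.
\end{proof}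

Translation invariance was used twice: in Lemma~\ref{lem:shift}, to have a contact vector field that moves shells rigidly to infinity, and in Step~2, to push the map $g'$ off to infinity.

\begin{thebibliography}{9}

\bibitem{Chekanov} Chekanov, Funct. Anal. Appl. \textbf{30} (1996), 118--128.

\bibitem{Source} \emph{On the perfectness of groups of diffeomorphisms with no restriction on support}, \url{http://annales.umcs.lublin.pl/tt_p.php?numer_artykulu=09&rok=2005&sectio=A&tom=59&zeszyt=0}.

\bibitem{Rybicki} Rybicki, \emph{Commutators of contactomorphisms}, Adv. Math. \textbf{225} (2010), 3291--3326.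

\end{thebibliography}

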